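\title{The Busemann area is generically not integral geometric}

\begin{abstract}
The Busemann area of a Minkowski space is called integral geometric if it satisfies a Crofton formula with a translation invariant nonnegative measure on lines. We prove the conjecture that this fails generically: for every $d\ge 3$, the $d$-dimensional Minkowski spaces whose Busemann area is not integral geometric form an open and dense set in the Banach--Mazur topology. The proof grafts onto a smooth unit ball a small corner in which three ridges meet. The corner produces a jump in a second derivative of the central section function, and a rigidity property of nonnegative planar measures shows that this jump is compatible with a Crofton formula only if a certain planar norm-like function is Euclidean. The same method shows that the Busemann area is not integral geometric for simple symmetric polytopes in $\mathbb R^3$ and in a neighborhood of $\ell_\infty^d$ for every $d\ge3$. Among smooth strongly convex norms, genericity persists in the $C^1$-topology and fails in the $C^k$-topology for $k>(d+3)/2$.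
\end{abstract}

\section{Introduction}\label{sec:intro}

A $d$-dimensional \emph{Minkowski space} is a pair $(\mathbb R^d,\|\cdot\|)$, where $\|\cdot\|$ is a norm. Its unit ball is a \emph{body}, by which we mean an origin-symmetric compact convex set with interior points; conversely, every body $K$ is the unit ball of a norm $\|\cdot\|_K$. Two spaces are identified if they are linearly isometric, that is, if their unit balls are linear images of each other. The \emph{Banach--Mazur distance} of the spaces with unit balls $K$ and $K'$ is the infimum of all $\lambda\ge1$ for which $K\subset TK'\subset\lambda K$ with some $T\in GL(d)$. Its logarithm is a metric on the set of isometry classes, and this metric defines the topology on the space of $d$-dimensional Minkowski spaces. By $\ell_2^d$ and $\ell_\infty^d$ we denote the spaces whose unit balls are the Euclidean ball and the cube $[-1,1]^d$.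

A norm measures lengths. To measure areas of hypersurfaces one must choose, in every hyperplane, a multiple of Lebesgue measure. The Busemann area makes the choice that gives the unit ball of each hyperplane the same area as in Euclidean space. Let $\lambda_{d-1}$ be the $(d-1)$-dimensional Hausdorff measure of an auxiliary Euclidean structure and $\kappa_{d-1}$ the volume of the $(d-1)$-dimensional Euclidean unit ball. For a Borel set $M$ in an affine hyperplane parallel to the linear hyperplane $H$, the \emph{Busemann area} in the space with unit ball $K$ is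
\[
\operatorname{vol}^B_{d-1}(M)=\kappa_{d-1}\,\frac{\lambda_{d-1}(M)}{\lambda_{d-1}(K\cap H)} .
\]
The quotient does not depend on the Euclidean structure.

A Crofton formula measures the area of a hypersurface by counting how often lines hit it. In a general Minkowski space the isometries that are always available are the translations, so one asks for a translation invariant measure on the space $A(d,1)$ of affine lines. The Busemann area is called \emph{integral geometric} for the space if there is a translation invariant nonnegative Borel measure $\eta$ on $A(d,1)$ such that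
\begin{equation}\label{eq:crofton}
\operatorname{vol}^B_{d-1}(M)=\int_{A(d,1)}\operatorname{card}(M\cap E)\,\eta(dE)
\end{equation}
for all $(d-1)$-dimensional compact convex sets $M\subset\mathbb R^d$. We then say for short that the space, its norm, or its unit ball \emph{is IG}.

In the plane every norm is IG, and in every dimension Euclidean space is IG (Example~\ref{ex:simple}). For $d\ge3$ the following is known from results of Schneider: every Banach--Mazur neighborhood of $\ell_2^d$ contains spaces that are not IG, as well as spaces different from $\ell_2^d$ that are IG; and if $d$ is sufficiently large, a full neighborhood of $\ell_\infty^d$ consists of spaces that are not IG. It is conjectured in \cite{AIM} that for $d\ge3$ the Busemann area is generically not integral geometric, in the sense that this holds on a dense open set of spaces. We prove this conjecture.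

\begin{theorem}\label{thm:main}
For every $d\ge3$, the set of $d$-dimensional Minkowski spaces that are not IG is open and dense in the space of all $d$-dimensional Minkowski spaces.
\end{theorem}

Two supplements, which are not needed for Theorem~\ref{thm:main}, come out of the same method. The first concerns polytopes. Recall that a polytope in $\mathbb R^3$ is simple if each vertex lies in exactly three facets.

\begin{theorem}\label{thm:poly}
\begin{itemize}
\item[(a)] If the body $P\subset\mathbb R^3$ is a polytope with a vertex lying in exactly three facets (for example, a simple polytope), then $P$ is not IG.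
\item[(b)] If $P$ is as in (a), $d>3$, and $K'$ is a body in $\mathbb R^{d-3}$, then $P\times K'$ is not IG.
\end{itemize}
In particular, for every $d\ge3$ a full Banach--Mazur neighborhood of $\ell_\infty^d$ consists of spaces that are not IG.
\end{theorem}

The second supplement shows how much the answer depends on the topology. Let $\mathcal S$ be the set of norms $N$ on $\mathbb R^d$ that are $C^\infty$ off $0$ and \emph{strongly convex}, meaning that $D^2N(x)[v,v]>0$ for $x\ne0$ and $v\notin\mathbb Rx$. The $C^k(S^{d-1})$-topology on $\mathcal S$ is obtained by restricting norms to the Euclidean unit sphere.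

\begin{theorem}\label{thm:top}
Let $d\ge3$.
\begin{itemize}
\item[(a)] In the $C^1(S^{d-1})$-topology, the norms that are not IG form an open dense subset of $\mathcal S$.
\item[(b)] In the $C^k(S^{d-1})$-topology, where $k$ is an integer with $k>(d+3)/2$, a full neighborhood of the Euclidean norm in $\mathcal S$ consists of IG norms; so genericity fails there.
\end{itemize}
\end{theorem}

Which answer should one expect? Formula \eqref{eq:crofton} turns out to be equivalent to an integral representation $h_K(u)=\int|\langle u,v\rangle|\,\rho(dv)$, with $\rho\ge0$, of the reciprocal $h_K$ of the central section function of $K$. This is a closed condition, so the question is whether the IG spaces have interior points. To recover $\rho$ from $h_K$ one inverts a smoothing operator, and the positivity of the result looks fragile under uniformly small perturbations of the norm. This speaks for the conjecture. The obstacle is that the perturbed function must remain a norm. Convexity allows its second derivatives to become large only in the positive direction, and at the Euclidean norm such a perturbation moves $\rho$, to first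 order, in the harmless positive direction (Remark~\ref{rem:linear}). The obstruction that we use is therefore nonlinear, and it needs a base body that is not an ellipsoid.

Section~\ref{sec:reduction} contains the integral representation and the openness. Section~\ref{sec:mechanism} reduces the representation to a statement on a planar measure and shows the obstruction by hand for the cube in $\mathbb R^3$. Section~\ref{sec:planar} proves the rigidity property of planar measures and derives a criterion for a body not to be IG. Section~\ref{sec:corner} computes the effect of a corner, and Sections~\ref{sec:density}, \ref{sec:poly} and~\ref{sec:smooth} prove the three theorems.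

\section{Crofton formulas as integral representations}\label{sec:reduction}

We fix a Euclidean structure $\langle\cdot,\cdot\rangle$, $|\cdot|$ on $\mathbb R^d$ with unit ball $B^d$ and unit sphere $S^{d-1}$, and we put $n=d-1$. For a body $K$ and $u\neq0$ let
\[
A_K(u)=\frac{\lambda_{n}(K\cap u^\perp)}{|u|},\qquad h_K(u)=\frac1{A_K(u)},\qquad h_K(0)=0 .
\]
Both functions are even; $A_K$ is homogeneous of degree $-1$ and $h_K$ of degree $1$. A set $M$ in a hyperplane with unit normal $u$ has Busemann area $\kappa_{n}\lambda_{n}(M)h_K(u)$, so $h_K$ is the density of the Busemann area.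

We collect the properties of $A_K$ that are used below. For a unit vector $x_0$ there is a smooth map $x\mapsto k(x)\in SO(d)$, defined near $x_0$, with $k(x)x_0=x/|x|$: complete $x_0$ to an orthonormal basis $x_0,b_2,\dots,b_d$, apply the Gram--Schmidt process to $x,b_2,\dots,b_d$, and let $k(x)$ map the first basis to the resulting one. We call $k$ a \emph{local rotation field}. In polar coordinates,
\begin{equation}\label{eq:polar}
A_K(u)=\frac1{n|u|}\int_{S^{d-1}\cap u^\perp}\|\theta\|_K^{-n}\,d\theta=\frac1{n|u|}\int_{S^{d-1}\cap x_0^\perp}\|k(u)\theta\|_K^{-n}\,d\theta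
\end{equation}
for $u$ near $x_0$. Hence $A_K$ is continuous off $0$, $h_K$ is continuous on $\mathbb R^d$, and both are $C^\infty$ off $0$ if $\|\cdot\|_K$ is. Next, the volume of the section of $K$ by $u^\perp+tu$ tends to $\lambda_n(K\cap u^\perp)$ as $t\to0$, by dominated convergence, because the boundary of $K$ meets $u^\perp$ in a $\lambda_n$-null set. Fubini's theorem then gives
\begin{equation}\label{eq:slab}
A_K(u)=\lim_{\tau\to0}\frac1{2\tau}\lambda_d\{x\in K:|\langle u,x\rangle|\le\tau\},
\end{equation}
and the substitution $x=Ty$ in \eqref{eq:slab} yields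
\begin{equation}\label{eq:transform}
A_{TK}(u)=|\det T|\,A_K(T^tu)\qquad(T\in GL(d)).
\end{equation}

We write $K_j\to K$ if $(1-\varepsilon_j)K\subset K_j\subset(1+\varepsilon_j)K$ with $\varepsilon_j\to0$. These inclusions are two-sided multiplicative bounds between the norms, and also between the support functions, of $K_j$ and $K$. Since these functions are bounded above and below on $S^{d-1}$ by positive constants, $K_j\to K$ is equivalent to uniform convergence of the norms on $S^{d-1}$, and to convergence in the Hausdorff metric. The corresponding spaces converge in the Banach--Mazur metric if and only if $T_jK_j\to K$ for suitable $T_j\in GL(d)$. The inclusions give $(1+\varepsilon_j)^{-n}h_K\le h_{K_j}\le(1-\varepsilon_j)^{-n}h_K$, so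
\begin{equation}\label{eq:hconv}
K_j\to K\quad\text{implies}\quad h_{K_j}\to h_K\ \text{ uniformly on } S^{d-1}.
\end{equation}

A translation invariant measure on lines is determined by a measure on directions, and the lines of direction $v$ see a flat piece $M$ with unit normal $u$ through its projection, of area $\lambda_n(M)|\langle u,v\rangle|$. This turns \eqref{eq:crofton} into a condition on $h_K$.

\begin{lemma}\label{lem:rep}
A body $K$ is IG if and only if there is a finite Borel measure $\rho\ge0$ on $S^{d-1}$ with
\begin{equation}\label{eq:rep}
h_K(u)=\int_{S^{d-1}}|\langle u,v\rangle|\,\rho(dv)\qquad\text{for all }u\in\mathbb R^d.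
\end{equation}
\end{lemma}

\begin{proof}
Let $K$ be IG with measure $\eta$. A line that meets a cube meets one of its facets, so by \eqref{eq:crofton} the $\eta$-measure of the set of lines meeting the cube is at most the sum of the Busemann areas of the facets. Thus $\eta$ is locally finite. A locally finite translation invariant measure on $A(d,1)$ has the form
\begin{equation}\label{eq:decomp}
\eta(D)=\int_{G(d,1)}\int_{L^\perp}\mathbf 1_D(L+x)\,\lambda_{n}(dx)\,\tau(dL)
\end{equation}
with a finite measure $\tau$ on the Grassmannian $G(d,1)$ of lines through $0$ \cite[Theorem 4.4.1]{SW}. Let $M$ be an $n$-dimensional compact convex set in a hyperplane parallel to $u^\perp$, $|u|=1$, and let $v_L$ be a unit vector spanning $L$. If $L\subset u^\perp$, the projection of $M$ to $L^\perp$ lies in an $(n-1)$-dimensional flat and is $\lambda_n$-null, so $L$ contributes $0$ to the right side of \eqref{eq:crofton}. Otherwise a line parallel to $L$ meets $M$ in at most one point, and the projection of $M$ to $L^\perp$ has measure $\lambda_n(M)|\langle u,v_L\rangle|$. For $\eta$ of the form \eqref{eq:decomp}, formula \eqref{eq:crofton}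 therefore reads
\begin{equation}\label{eq:crofton2}
\kappa_n\lambda_n(M)\,h_K(u)=\lambda_n(M)\int_{G(d,1)}|\langle u,v_L\rangle|\,\tau(dL).
\end{equation}
This is \eqref{eq:rep} with $\rho(D)=\frac1{2\kappa_n}\int(\mathbf 1_D(v_L)+\mathbf 1_D(-v_L))\,\tau(dL)$. Conversely, given \eqref{eq:rep}, let $\tau$ be the image of $\kappa_n\rho$ under $v\mapsto\mathbb Rv$ and define $\eta$ by \eqref{eq:decomp}. This measure is translation invariant and \eqref{eq:crofton2} holds, so $K$ is IG.
\end{proof}

The normalization $|v|=1$ in \eqref{eq:rep} is immaterial. If $h(u)=\int|\langle u,V\rangle|\,d\sigma$ with a measure $\sigma\geq0$ and a $\sigma$-integrable map $V$ into $\mathbb R^d$, then $h$ has the form \eqref{eq:rep}, with $\rho$ the image of $|V|\,\sigma$, restricted to $\{V\ne0\}$, under $V/|V|$. We call this step \emph{renormalization}. Applied to $V(v)=Tv$ it shows, together with \eqref{eq:transform}, that $TK$ is IG if $K$ is. So coordinates in $\mathbb R^d$ may be chosen freely.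

\begin{corollary}\label{cor:closed}
If $K_j\to K$ and all $K_j$ are IG, then $K$ is IG. Hence the bodies that are not IG form an open set in the Hausdorff metric, and the spaces that are not IG form an open set in the Banach--Mazur topology.
\end{corollary}

\begin{proof}
Let $\rho_j$ represent $h_{K_j}$ as in \eqref{eq:rep}. The number $c_d=\int_{S^{d-1}}|\langle u,v\rangle|\,du>0$ does not depend on the unit vector $v$, so $c_d\,\rho_j(S^{d-1})=\int_{S^{d-1}}h_{K_j}(u)\,du$, which is bounded by \eqref{eq:hconv}. A sequence of nonnegative measures of bounded mass on a compact metric space has a weakly convergent subsequence. Its limit $\rho\ge0$ represents $h_K$, because $v\mapsto|\langle u,v\rangle|$ is continuous. Both topologies are metric, so sequential closedness is closedness; for the Banach--Mazur topology we first replace the $K_j$ by linear images that converge to $K$.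
\end{proof}

\begin{example}\label{ex:simple}
For the Euclidean ball, $h_{B^d}(u)=|u|/\kappa_n$, and \eqref{eq:rep} holds with a multiple of the spherical Lebesgue measure. So all ellipsoids are IG. The definitions and the proofs above also make sense for $d=2$, and then every norm is IG. Indeed, $h_K(u)=\frac12\|u^*\|_K$, where $u^*$ is $u$ rotated by $+90^\circ$, so $h=h_K$ is a norm. Suppose it is smooth off $0$ and write $h(\theta)$ for its value at angle $\theta$ on the unit circle. Then $h+h''\ge0$, since this is the Laplacian of the convex function $h$. Put $\psi(\varphi)=\frac14(h+h'')(\varphi+\frac\pi2)$ and $g(\theta)=\int_0^{2\pi}|\cos(\theta-\varphi)|\psi(\varphi)\,d\varphi$. Then $(g+g'')(\theta)=2\psi(\theta+\frac\pi2)+2\psi(\theta-\frac\pi2)=(h+h'')(\theta)$, and $g-h$ is a $\pi$-periodic solution of $f+f''=0$, hence zero. This is \eqref{eq:rep} with $\rho=\psi\,d\varphi$. General planar norms follow by smoothing (Lemma~\ref{lem:base}(a)) and Corollary~\ref{cor:closed}.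
\end{example}

In the plane, convexity of $h_K$ is all that \eqref{eq:rep} requires. An obstruction must involve at least three dimensions of the variable $u$, and we shall use exactly three.

\section{The mechanism, and the cube}\label{sec:mechanism}

From now on $d\ge3$. We write points of $\mathbb R^d$ as $(x,z)$ with $z\in\mathbb R$ and $x=(x',x'')\in\mathbb R^2\times\mathbb R^{d-3}$. Let $Q=\mathbb R^2\times0\times0$, identified with $\mathbb R^2$, let $S^1$ be its unit circle, and let $w=(0,0,1)$. For $\omega\in S^1$ and $s\in\mathbb R$ put
\[
A(\omega,s)=A_K(\omega-sw),\qquad H(\omega,s)=h_K(\omega-sw)=1/A(\omega,s).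
\]
For $s=0$ the hyperplane $(\omega-sw)^\perp$ contains $w$; as $s$ passes through $0$, the hyperplane sweeps across the line $\mathbb Rw$. A singularity of the boundary of $K$ on this line will be visible as a singularity of $A(\omega,\cdot)$ at $s=0$, for all $\omega$ at once.

\subsection*{Reduction to a planar measure}
For a measure $\mu$ on $\mathbb R^2$ and $\omega\in S^1$, let $\mu^\omega$ be the image of $\mu$ under $y\mapsto\langle\omega,y\rangle$.

\begin{lemma}\label{lem:slice}
Let $K$ be IG. There is a finite Borel measure $\mu\ge0$ on $\mathbb R^2$ with the following property. If $\omega\in S^1$ and $H(\omega,\cdot)$ is $C^1$ on $(-s_0,s_0)$ and $C^2$ on $[0,s_0]$ and on $[-s_0,0]$, then $\mu^\omega$ has on $(-s_0,s_0)$ the density $\frac12H_{ss}(\omega,\cdot)$.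
\end{lemma}

\begin{proof}
Take $\rho$ from \eqref{eq:rep}, write $v'=(v_1,v_2)$, and let $\mu$ be the image of the measure $|v_d|\,\rho(dv)$ on $\{v_d\ne0\}$ under $v\mapsto v'/v_d$. It is finite, and $\int|y|\,\mu(dy)\le\int|v'|\,\rho(dv)<\infty$. Since $\langle\omega-sw,v\rangle=\langle\omega,v'\rangle-sv_d$,
\[
H(\omega,s)=\int_{\mathbb R^2}|\langle\omega,y\rangle-s|\,\mu(dy)+\int_{\{v_d=0\}}|\langle\omega,v'\rangle|\,\rho(dv),
\]
and the last term does not depend on $s$. For $\zeta\in C_c^\infty((-s_0,s_0))$ we have $\int\zeta''(s)|t-s|\,ds=2\zeta(t)$, so Fubini's theorem gives $\int\zeta''H\,ds=2\int\zeta\,d\mu^\omega$. Integrating by parts twice on each side of $0$, we get $\int\zeta''H\,ds=\int\zeta H_{ss}\,ds$; the boundary terms at $0$ cancel because $H$ and $H_s$ are continuous there.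
\end{proof}

The regularity that we shall meet is the following. Let $I\subset S^1$ be open and let $f(\omega,s)$ be defined for $\omega\in I$ and small $|s|$. We call $f$ \emph{jump-regular on $I$} if for each compact $I'\subset I$ there are $s_0>0$ and $C$ such that for all $\omega\in I'$ the function $f(\omega,\cdot)$ is $C^1$ on $(-s_0,s_0)$, is $C^2$ on $[0,s_0]$ and on $[-s_0,0]$ (with one-sided derivatives at the ends), and satisfies $|f|,|f_s|,|f_{ss}|\le C$ there. We write
\[
[f_{ss}](\omega)=f_{ss}(\omega,0+)-f_{ss}(\omega,0-).
\]
If $A$ is jump-regular on $I$, then so is $H=1/A$, because $A$ is bounded below by a positive constant on $I'\times[-s_0,s_0]$. Moreover $H_{ss}=-A_{ss}/A^2+2A_s^2/A^3$, and $A$, $A_s$ are continuous at $s=0$, so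
\begin{equation}\label{eq:reciprocal}
[H_{ss}](\omega)=-h_K(\omega)^2\,[A_{ss}](\omega).
\end{equation}
This formula is the source of the obstruction. We shall see that a corner of $K$ at $w$ determines $[A_{ss}]$ regardless of the rest of the body, whereas the factor $h_K(\omega)^2$ depends on all of $K$.

For $\omega\in Q$ put $\omega_3=-\omega_1-\omega_2$ and
\[
p(\omega)=\omega_1\omega_2(\omega_1+\omega_2)=-\omega_1\omega_2\omega_3,\qquad X_0=\{\omega\in S^1:p(\omega)=0\}.
\]
The set $X_0$ has six points, and it cuts $S^1$ into six arcs.

\subsection*{The jump for the cube}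
Let $d=3$ and let $K=\{\xi:|\xi_1|,|\xi_2|,|\xi_3|\le1\}$. We use the coordinates $x_1=\xi_1-\xi_3$, $x_2=\xi_2-\xi_3$, $z=\xi_3$, in which the vertex $\xi=(1,1,1)$ is $w$. The change of coordinates has determinant $1$, and $\omega_1x_1+\omega_2x_2-sz=u_1\xi_1+u_2\xi_2+u_3\xi_3$ with $u=(\omega_1,\omega_2,\omega_3-s)$. Let $\omega\in S^1\setminus X_0$. The numbers $\omega_1,\omega_2,\omega_3$ are nonzero with sum $0$, so two of them, $\omega_i$ and $\omega_j$, have one sign and the third, $\omega_k$, has the other. In \eqref{eq:slab} we integrate over $\xi_k$ first. For fixed $\xi_i,\xi_j$ the admissible $\xi_k$ lie in an interval of length $2\tau/|u_k|$ centered at $-(u_i\xi_i+u_j\xi_j)/u_k$, so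
\[
A(\omega,s)=\frac1{|u_k|}\,\lambda_2\{(\xi_i,\xi_j)\in[-1,1]^2:|u_i\xi_i+u_j\xi_j|\le|u_k|\}.
\]
For small $|s|$ the $u_l$ have the signs of the $\omega_l$, and $e=|u_i|+|u_j|-|u_k|=-\operatorname{sgn}(\omega_k)(u_1+u_2+u_3)=\operatorname{sgn}(\omega_k)\,s$. If $e\le0$ the set is the whole square. If $e>0$ is small, two corner triangles with legs $e/|u_i|$ and $e/|u_j|$ are cut off. Therefore, with $e_+=\max(e,0)$,
\[
A(\omega,s)=\frac1{|u_k|}\Big(4-\frac{e_+^2}{u_iu_j}\Big).
\]
So $A$ is jump-regular on $S^1\setminus X_0$. The second derivative of $e_+^2$ jumps by $2\operatorname{sgn}(\omega_k)$ at $s=0$, and we obtain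
\[
[A_{ss}](\omega)=-\frac{2}{\omega_1\omega_2\omega_3}=\frac2{p(\omega)},\qquad h_K(\omega)=\frac{|\omega_k|}4 .
\]
The first expression is the same on all six arcs; the second is not. If the cube were IG, then by Lemma~\ref{lem:slice} and \eqref{eq:reciprocal} the projections $\mu^\omega$ of a nonnegative planar measure would have bounded densities near $0$ that jump at $0$ by
\begin{equation}\label{eq:cubejump}
J(\omega)=\tfrac12[H_{ss}](\omega)=\frac{\omega_k^2}{16\,\omega_1\omega_2\omega_3}.
\end{equation}

\subsection*{Which jumps can a planar measure produce?}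
A jump is invariant under scaling, so the model case is a measure that is homogeneous of degree one: $\nu=dr\,\sigma(d\theta)$ in polar coordinates $y=r\theta$, with a finite measure $\sigma\ge0$ on $S^1$. The ray spanned by $\theta$ with the measure $dr$ projects to the half-line $\{s:s\langle\omega,\theta\rangle>0\}$ with density $1/|\langle\omega,\theta\rangle|$. Suppose that $\nu^\omega$ has a bounded density, uniformly for $\omega$ in compact subsets of $I=S^1\setminus X$ with $X=-X$ finite. Adding the densities on the two half-lines, we see that $\int|\langle\omega,\theta\rangle|^{-1}\sigma(d\theta)$ is bounded for $\omega$ in a compact arc $I'\subset I$. Now integrate over $\omega\in I'$. If $\theta$ is perpendicular to a point of $I'$, then $\int_{I'}|\langle\omega,\theta\rangle|^{-1}d\omega=\infty$. As $\sigma\ge0$, such $\theta$ form a $\sigma$-null set. So $\sigma$ is concentrated on the finitely many unit vectors $\pm e_1,\dots,\pm e_N$ that are perpendicular to points of $X$, and the jump of the density is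
\begin{equation}\label{eq:form}
J(\omega)=\sum_{i=1}^N\frac{M_i}{\langle\omega,e_i\rangle}\qquad(\omega\in I),
\end{equation}
with $M_i=\sigma(\{e_i\})-\sigma(\{-e_i\})$. The point is that the $M_i$ are the same on all arcs of $I$. Proposition~\ref{prop:planar} below shows that \eqref{eq:form} holds without the homogeneity assumption.

For the cube, $X=X_0$ and the $e_i$ span the lines of $(1,0)$, $(0,1)$, $(1,1)$, so \eqref{eq:form} reads $J=M_1'/\omega_1+M_2'/\omega_2+M_3'/\omega_3$. Comparing with \eqref{eq:cubejump} and multiplying by $16\,\omega_1\omega_2\omega_3$, we find that one fixed quadratic form in $(\omega_1,\omega_2)$ equals $\omega_1^2$ on the arcs where $k=1$ and $\omega_2^2$ on the arcs where $k=2$. This is impossible, so the cube is not IG. The general proof follows the same pattern: a corner forces $[A_{ss}]=\gamma/p$, and then \eqref{eq:reciprocal} and \eqref{eq:form} force $h_K^2$ to be a quadratic form on $Q$.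

\section{Jumps of the projections of a planar measure}\label{sec:planar}

\begin{proposition}\label{prop:planar}
Let $\mu\ge0$ be a finite Borel measure on $\mathbb R^2$. Let $X\subset S^1$ be finite with $X=-X$, let $I=S^1\setminus X$, and let $e_1,\dots,e_N$ be unit vectors spanning the distinct lines $L_1,\dots,L_N$ through $0$ that are perpendicular to elements of $X$. Assume:
\begin{itemize}
\item[(a)] for each compact $I'\subset I$ there are $s_0>0$ and $C$ such that for all $\omega\in I'$ the measure $\mu^\omega$ has on $(-s_0,s_0)$ a density $m(\omega,\cdot)\le C$ with one-sided limits $m(\omega,0\pm)$;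
\item[(b)] the function $J(\omega)=m(\omega,0+)-m(\omega,0-)$ is continuous on $I$.
\end{itemize}
Then there are real numbers $M_1,\dots,M_N$ such that \eqref{eq:form} holds.
\end{proposition}

The plan is to rescale $\mu$ at the origin and to argue with a limit $\nu$ as in the model case. Two difficulties arise. First, the strips $\{|\langle\omega,y\rangle|\le\eta\}$ are unbounded, so mass of $\mu$ far from the origin contributes to $m(\omega,0\pm)$ and is lost in the limit. For example, if $\mu$ has a bounded density, the rescaled measures tend to zero while $m(\omega,0\pm)$ may be positive. Only the jump can survive, and Step~4 shows that it does. Second, $\nu$ need not be homogeneous; this is repaired in Step~5 by averaging over scales.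

\begin{proof}
Let $D_r$ be the closed disk of radius $r$ about $0$.

\emph{Step 1: linear growth.} For one fixed $\omega_0\in I$ and small $r$ we have $\mu(D_r)\le\mu^{\omega_0}([-r,r])\le2Cr$. As $\mu$ is finite, there is $C_0$ with $\mu(D_r)\le C_0r$ for all $r>0$.

\emph{Step 2: little mass away from the lines $L_i$.} For compact $I''\subset I$ let $\Omega(I'')$ be the set of $y\ne0$ that are perpendicular to some $\omega\in I''$. We claim that
\begin{equation}\label{eq:cone}
\int_{\Omega(I'')}|y|^{-1}\,\mu(dy)<\infty .
\end{equation}
Choose $\kappa\in(0,1]$ such that the set $I'$ of points at angular distance at most $\kappa$ from $I''$ lies in $I$, and take $s_0,C$ for $I'$ from (a). For $0<\eta<s_0$, Fubini's theorem gives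
\[
\int_{\mathbb R^2}\frac{\lambda_1\{\omega\in I':|\langle\omega,y\rangle|\le\eta\}}{2\eta}\,\mu(dy)=\int_{I'}\frac{\mu^\omega([-\eta,\eta])}{2\eta}\,d\omega\le2\pi C .
\]
Let $y\in\Omega(I'')$ with $|y|\ge\eta/\kappa$, and let $\omega_y\in I''$ be perpendicular to $y$. Every $\omega$ at angle $\vartheta\le\eta/|y|$ from $\omega_y$ lies in $I'$ and satisfies $|\langle\omega,y\rangle|=|y|\sin\vartheta\le\eta$. These $\omega$ form an arc of length $2\eta/|y|$, so the integrand on the left is at least $|y|^{-1}$. The integrand is nonnegative everywhere and $\mu\ge0$, so the integral of $|y|^{-1}$ over $\Omega(I'')\cap\{|y|\ge\eta/\kappa\}$ is at most $2\pi C$. Monotone convergence as $\eta\to0$ gives \eqref{eq:cone}. Consequently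
\begin{equation}\label{eq:small}
\mu(\Omega(I'')\cap D_r)\le r\int_{\Omega(I'')\cap D_r}|y|^{-1}\,\mu(dy)=o(r)\qquad(r\to0).
\end{equation}

\emph{Step 3: blow-up.} Let $\mu_\delta(D)=\delta^{-1}\mu(\delta D)$, so that $\int f\,d\mu_\delta=\delta^{-1}\int f(y/\delta)\,\mu(dy)$. By Step~1, $\mu_\delta(D_r)\le C_0r$ for all $r$ and $\delta$. Measures that are uniformly bounded on each disk have a vaguely convergent subsequence: there are $\delta_k\to0$ and a locally finite measure $\nu\ge0$ with $\int f\,d\mu_{\delta_k}\to\int f\,d\nu$ for $f\in C_c(\mathbb R^2)$, and then $\nu(U)\le\liminf\mu_{\delta_k}(U)$ for open $U$. Hence $\nu(D_r)\le C_0r$ for all $r$, and $\nu(\{0\})=0$. By \eqref{eq:small}, $\mu_\delta(\Omega(I'')\cap D_r)=\delta^{-1}\mu(\Omega(I'')\cap D_{\delta r})\to0$ as $\delta\to0$, so $\nu$ vanishes on the interior of $\Omega(I'')$. If $y\notin\bigcup L_i$, the unit vectors perpendicular to $y$ lie in $I$, so $y$ is an interior point of $\Omega(I'')$ for a small compact arc $I''$; countably many arcs suffice to cover all such $y$. Thus $\nu$ is concentrated on $\bigcup L_i\setminus\{0\}$.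

\emph{Step 4: the jump passes to the limit.} We claim that for every odd $g\in C_c(\mathbb R)$ and every $\omega\in I$,
\begin{equation}\label{eq:jumplimit}
\Gamma(\omega):=\int g(\langle\omega,y\rangle)\,\nu(dy)=J(\omega)\int_0^\infty g(s)\,ds .
\end{equation}
The function $y\mapsto g(\langle\omega,y\rangle)$ does not decay along $\omega^\perp$, so vague convergence cannot be applied to it. We average over $\omega$; then the oddness of $g$ produces cancellation. Let $\operatorname{supp}g\subset[-\ell,\ell]$, let $\varphi\in C_c^1(I)$ have Lipschitz constant $\Lambda$ with respect to the Euclidean distance, and put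
\[
\Phi(y)=\int_{S^1}\varphi(\omega)\,g(\langle\omega,y\rangle)\,d\omega .
\]
This function is continuous and bounded.

Let $|y|\ge2\ell$, $y=|y|\theta$, and let $\theta^*$ be a unit vector perpendicular to $\theta$. The $\omega$ with $|\langle\omega,y\rangle|\le\ell$ form two arcs around $\pm\theta^*$, which we parametrize by $s=\langle\omega,y\rangle\in[-\ell,\ell]$:
\[
\omega_\pm(s)=\pm\sqrt{1-x^2}\,\theta^*+x\theta,\qquad d\omega=\frac{ds}{|y|\sqrt{1-x^2}},\qquad x=\frac s{|y|}\in[-\tfrac12,\tfrac12].
\]
The density of $d\omega$ is even in $s$ and $g$ is odd, so constants may be subtracted from $\varphi$ on each arc: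
\[
\Phi(y)=\sum_\pm\int_{-\ell}^{\ell}\big(\varphi(\omega_\pm(s))-\varphi(\pm\theta^*)\big)\,g(s)\,\frac{ds}{|y|\sqrt{1-x^2}} .
\]
Here $|\omega_\pm(s)\mp\theta^*|\le|x|+(1-\sqrt{1-x^2})\le2|x|\le2\ell/|y|$ and $1/\sqrt{1-x^2}\le2$. Hence $|\Phi(y)|\le C_1|y|^{-2}$ for $|y|\ge2\ell$, with $C_1=8\Lambda\ell\int|g|$. Without oddness the decay would only be $|y|^{-1}$, which is not enough against linear growth. For $R\ge2\ell$, a decomposition into dyadic annuli gives
\[
\int_{|y|>R}|\Phi|\,d\mu_\delta\le\sum_{i\ge0}C_1(2^iR)^{-2}\,C_0\,2^{i+1}R=\frac{4C_0C_1}R
\]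
for all $\delta$, and the same bound holds for $\nu$. Multiplying $\Phi$ by a cutoff function in $C_c(\mathbb R^2)$ with values in $[0,1]$ that equals $1$ on $D_R$, letting $k\to\infty$ and then $R\to\infty$, we obtain $\int\Phi\,d\mu_{\delta_k}\to\int\Phi\,d\nu$.

On the other hand, take $s_0,C$ for $I'=\operatorname{supp}\varphi$. For $\delta\ell<s_0$, Fubini's theorem gives
\[
\int\Phi\,d\mu_\delta=\int_{S^1}\varphi(\omega)\,\delta^{-1}\!\int g(s/\delta)\,\mu^\omega(ds)\,d\omega=\int_{S^1}\varphi(\omega)\int g(s)\,m(\omega,\delta s)\,ds\,d\omega .
\]
For $\omega\in I'$ the inner integral is bounded by $C\int|g|$, and as $\delta\to0$ it tends to $m(\omega,0+)\int_0^\infty g+m(\omega,0-)\int_{-\infty}^0g=J(\omega)\int_0^\infty g$. By dominated convergence, $\int\Phi\,d\nu=\int\varphi J\,d\omega\cdot\int_0^\infty g$.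

Finally, for $\omega$ in a compact subset of $I$ there is $\kappa>0$ with $|\langle\omega,e_i\rangle|\ge\kappa$ for all $i$. By Step~3, the integral defining $\Gamma(\omega)$ then involves only the restriction of $\nu$ to $D_{\ell/\kappa}$. So $\Gamma$ is continuous on $I$, and Fubini's theorem gives $\int\Phi\,d\nu=\int\varphi\,\Gamma\,d\omega$. As $\varphi$ is arbitrary and both $\Gamma$ and $J$ are continuous, \eqref{eq:jumplimit} follows.

\emph{Step 5: averaging over scales.} Let $\tau_i^\pm$ be the measures on $(0,\infty)$ obtained from the restrictions of $\nu$ to the rays $\{\pm re_i:r>0\}$, parametrized by $r$, and let $\tau_i=\tau_i^+-\tau_i^-$; then $(\tau_i^++\tau_i^-)((0,r])\le C_0r$. Fix an odd $g\in C_c(\mathbb R)$ with support in $[-\ell,\ell]$ and $\int_0^\infty g=1$, and put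
\[
S_i(R)=\frac1R\int_0^\infty g(r/R)\,\tau_i(dr)\qquad(R>0).
\]
This is a continuous function with $|S_i|\le C_0\ell\sup|g|$. It measures the density of $\tau_i$ at scale $R$; if $\tau_i=M_i\,dr$, then $S_i\equiv M_i$. Let $\omega\in I$ and $\alpha_i=\langle\omega,e_i\rangle\ne0$. Since $g$ is odd,
\[
\int g(\langle\omega,y\rangle/R)\,\nu(dy)=\sum_i\int_0^\infty g(r\alpha_i/R)\,\tau_i(dr)=\sum_i\operatorname{sgn}(\alpha_i)\frac R{|\alpha_i|}\,S_i\Big(\frac R{|\alpha_i|}\Big).
\]
By \eqref{eq:jumplimit}, applied to $g(\cdot/R)$, the left side equals $RJ(\omega)$. Hence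
\begin{equation}\label{eq:scales}
J(\omega)=\sum_i\frac1{\alpha_i}\,S_i\Big(\frac R{|\alpha_i|}\Big)\qquad(\omega\in I,\ R>0).
\end{equation}
The scale $R/|\alpha_i|$ depends on $\omega$; a logarithmic average removes this dependence. Let $\overline S_i(T)=\frac1T\int_1^{e^T}S_i(R)\,dR/R$. For $b>0$,
\[
\frac1T\int_1^{e^T}S_i\Big(\frac Rb\Big)\frac{dR}R=\frac1T\int_{1/b}^{e^T/b}S_i(R)\,\frac{dR}R
\]
differs from $\overline S_i(T)$ by at most $2T^{-1}|\log b|\sup|S_i|$, which tends to $0$ as $T\to\infty$. The functions $\overline S_i$ are bounded and do not depend on $\omega$, so there are $T_k\to\infty$ and numbers $M_i$ with $\overline S_i(T_k)\to M_i$ for all $i$. Averaging \eqref{eq:scales} over $R\in[1,e^{T_k}]$ with respect to $dR/(T_kR)$ and letting $k\to\infty$ gives \eqref{eq:form}.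
\end{proof}

\begin{remark}\label{rem:signed}
Proposition~\ref{prop:planar} fails for signed measures. Let $\mu$ have the density $y_1/|y|^2$ on the unit disk. With $y=s\omega+t(-\omega_2,\omega_1)$ we have $y_1=\omega_1s-\omega_2t$, the term odd in $t$ integrates to zero, and $m(\omega,s)=2\omega_1\operatorname{sgn}(s)\arctan(\sqrt{1-s^2}/|s|)$. The densities are bounded for all $\omega$, so $X=\emptyset$ is admissible, but $J(\omega)=2\pi\omega_1$ does not vanish. This is where the nonnegativity of the Crofton measure enters.
\end{remark}

We can now state the criterion. The exceptional set $X$ is allowed to be larger than $X_0$, which will be needed for polytopes.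

\begin{proposition}\label{prop:criterion}
Let $K$ be a body in $\mathbb R^d$ and let $X\subset S^1$ be finite with $X=-X\supset X_0$. Assume that $A$ is jump-regular on $I=S^1\setminus X$ and that $[A_{ss}]=\gamma/p$ on $I$ for some constant $\gamma\ne0$. If $K$ is IG, then the restriction of $h_K^2$ to $Q$ is a quadratic form.
\end{proposition}

\begin{proof}
The function $H$ is jump-regular on $I$. By Lemma~\ref{lem:slice} and \eqref{eq:reciprocal}, the measure $\mu$ satisfies assumption (a) of Proposition~\ref{prop:planar} with $m=\frac12H_{ss}$ and
\[
J(\omega)=-\frac\gamma2\,\frac{h_K(\omega)^2}{p(\omega)},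
\]
which is continuous on $I$ because $X\supset X_0$. So \eqref{eq:form} holds. Suppose $L_i$ is perpendicular to $\omega_0\in X\setminus X_0$. As $\omega\to\omega_0$ in $I$, the function $J$ stays bounded, and so do all summands of \eqref{eq:form} except possibly the $i$-th, whose denominator tends to $0$. Hence $M_i=0$. The remaining lines are perpendicular to points of $X_0$ and are spanned by $(1,0)$, $(0,1)$, $(1,1)$. With new constants, $J=M_1'/\omega_1+M_2'/\omega_2+M_3'/\omega_3$ on $I$. Multiplication by $-p=\omega_1\omega_2\omega_3$ gives
\[
\tfrac\gamma2\,h_K(\omega)^2=M_1'\,\omega_2\omega_3+M_2'\,\omega_1\omega_3+M_3'\,\omega_1\omega_2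
\]
on $I$, then on $S^1$ by continuity, and on $Q$ by homogeneity. Since $\gamma\neq0$, the claim follows.
\end{proof}

\section{Sections of a body with a corner}\label{sec:corner}

To apply the criterion we need a formula for $A$ in which a local change of $K$ near the line $\mathbb Rw$ has a computable effect. Central projection to the hyperplane $\{z=1\}$ provides one. For $y=(y',y'')\in\mathbb R^2\times\mathbb R^{n-2}$ let $F(y)=1/\|(y,1)\|_K$.

\begin{lemma}\label{lem:section}
For $\omega\in S^1$ and $s\in\mathbb R$,
\begin{equation}\label{eq:section}
A(\omega,s)=\frac2n\int_{\{y\in\mathbb R^n:\langle\omega,y'\rangle=s\}}F(y)^n\,\lambda_{n-1}(dy).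
\end{equation}
\end{lemma}

\begin{proof}
Let $u=\omega-sw$. Up to the $\lambda_n$-null set where $z=0$, the hyperplane $u^\perp=\{(x,z):\langle\omega,x'\rangle=sz\}$ consists of the points $z(y,1)$ with $z\ne0$ and $\langle\omega,y'\rangle=s$, and such a point lies in $K$ if and only if $|z|\le F(y)$. The points $(y,1)$ form an $(n-1)$-dimensional flat in $u^\perp$ whose point nearest to $0$ is $s\omega+w$, at distance $\sqrt{1+s^2}=|u|$. Integration in conical coordinates over this flat gives $\lambda_n(K\cap u^\perp)=|u|\int2\int_0^{F(y)}z^{n-1}dz\,\lambda_{n-1}(dy)$.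
\end{proof}

Thus $A$ depends \emph{linearly} on $F^n$, by integration over parallel hyperplanes. The singularity that we put into $F^n$ is modeled on the convex function
\[
c(y)=\max(0,y_1,y_2)=\max(\ell_0,\ell_1,\ell_2)\quad\text{on }\mathbb R^2,\qquad \ell_0=0,\ \ell_1=y_1,\ \ell_2=y_2 .
\]
It is linear on the closed sectors $\Sigma_k=\{c=\ell_k\}$, which are separated by the rays spanned by
\[
a_1=(-1,0),\qquad a_2=(0,-1),\qquad a_3=(1,1);
\]
see Figure~\ref{fig:rays}. Note that $\langle\omega,a_i\rangle=-\omega_i$ for $i=1,2,3$, so that $p(\omega)=\prod_i\langle\omega,a_i\rangle$. For $e\in\mathbb R^2$ let $e^*$ be $e$ rotated by $+90^\circ$. Across the ray of $a_i$ the gradient of $c$ changes by $\pm a_i^*$: the differences are $\nabla\ell_2-\nabla\ell_0=(0,1)=-a_1^*$, $\nabla\ell_1-\nabla\ell_0=(1,0)=a_2^*$ and $\nabla\ell_2-\nabla\ell_1=(-1,1)=a_3^*$.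

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick,->] (0,0)--(-2.7,0) node[left]{$a_1$};
\draw[very thick,->] (0,0)--(0,-2.1) node[below]{$a_2$};
\draw[very thick,->] (0,0)--(1.8,1.8) node[above right]{$a_3$};
\draw[dashed] (-2.1,1.8)--(2.5,-0.5) node[right]{$s>0$};
\draw[dashed] (-2.5,0.5)--(2.1,-1.8) node[right]{$s<0$};
\fill (0.5,0.5) circle (1.8pt);
\fill (-1.5,0) circle (1.8pt);
\fill (0,-0.75) circle (1.8pt);
\node at (-1.3,-1.3) {$\Sigma_0$};
\node at (1.3,-0.6) {$\Sigma_1$};
\node at (-0.8,0.55) {$\Sigma_2$};
\end{tikzpicture}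
\caption{The function $c(y)=\max(0,y_1,y_2)$ is linear on the three sectors $\Sigma_k$, which are bounded by the rays spanned by $a_1,a_2,a_3$. The dashed lines $\langle\omega,y\rangle=s$, drawn for $\omega$ proportional to $(1,2)$, cross one ray for $s>0$ and two rays for $s<0$. This asymmetry produces the jump at $s=0$ in the second $s$-derivative of the line integrals.}
\label{fig:rays}
\end{figure}

\begin{lemma}\label{lem:corner}
Let $\phi$ be continuous on the disk $\{|y|<r\}\subset\mathbb R^2$ and equal on $\Sigma_k$ to a function $\phi_k$ that is $C^\infty$ on this disk, where $\nabla\phi_k(0)=b+\gamma\nabla\ell_k$ with $b\in\mathbb R^2$ and $\gamma\in\mathbb R$ independent of $k$. Let $0<t_0<r$ and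
\[
\beta(\omega,s)=\int_{-t_0}^{t_0}\phi(s\omega+t\omega^*)\,dt .
\]
Then $\beta$ is jump-regular on $S^1\setminus X_0$, and $[\beta_{ss}]=-\gamma/p$.
\end{lemma}

\begin{proof}
Let $I'\subset S^1\setminus X_0$ be compact. For $s\ne0$, the equation $s\omega+t\omega^*=\lambda a_i$ means $s=\lambda\langle\omega,a_i\rangle$ and $t=\lambda\langle\omega^*,a_i\rangle$. So the line $t\mapsto s\omega+t\omega^*$ meets the open ray of $a_i$ if and only if $s\langle\omega,a_i\rangle>0$, and then at
\begin{equation}\label{eq:theta}
t=s\theta_i,\qquad\theta_i=\frac{\langle\omega^*,a_i\rangle}{\langle\omega,a_i\rangle}.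
\end{equation}
The $\theta_i$ are bounded on $I'$. Take $s_0>0$ with $s_0|\theta_i|<t_0$ on $I'$ for all $i$ and $s_0^2+t_0^2<r^2$. Only values of the $\phi_k$ on the compact disk of radius $(s_0^2+t_0^2)^{1/2}$ occur, where all their derivatives are bounded.

Fix $\omega\in I'$ and the sign of $s$. The numbers $\langle\omega,a_i\rangle$ are nonzero with sum $0$, so one or two rays are met, the same for all $s$ of the given sign. The crossing parameters $s\theta_i$ are distinct because the open rays are disjoint, and they keep their order. They cut $[-t_0,t_0]$ into intervals on each of which $\phi=\phi_k$ with a fixed $k$. For a ray $i$ that is met, let $k^-$ and $k^+$ be the indices of the sectors just before and just after the crossing, in the direction of increasing $t$. Then $\beta$ is a sum of integrals of the functions $\phi_k(s\omega+t\omega^*)$ between end points that are affine in $s$. Let $\partial_\omega$ be the derivative in direction $\omega$. In $\beta_s$, the end point $s\theta_i$ contributes $\theta_i(\phi_{k^-}-\phi_{k^+})$ at the crossing point, which is zero because $\phi$ is continuous. So $\beta_s=\sum\int\partial_\omega\phi_k\,dt$,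 and differentiating once more,
\begin{equation}\label{eq:betass}
\beta_{ss}=\sum\int\partial_\omega^2\phi_k\,dt+\sum_{i\text{ met}}\theta_i\,\langle\nabla\phi_{k^-}-\nabla\phi_{k^+},\omega\rangle,
\end{equation}
with the gradients evaluated at the crossing points. These formulas give bounds for $\beta,\beta_s,\beta_{ss}$ that are uniform in $\omega\in I'$.

Let $s\to0+$ or $s\to0-$. The crossing parameters tend to $0$, and the interval between two crossings, if there is one, shrinks to a point. The vectors $\omega^*$ and $-\omega^*$ lie on none of the rays, so they are interior points of sectors $\Sigma_k$ and $\Sigma_l$, and the last and the first interval belong to these sectors for both signs of $s$. Hence $\beta_s$ tends from both sides to $\int_{-t_0}^0\partial_\omega\phi_l(t\omega^*)\,dt+\int_0^{t_0}\partial_\omega\phi_k(t\omega^*)\,dt$, and the first sum in \eqref{eq:betass} tends from both sides to the same expression with $\partial_\omega^2$ in place of $\partial_\omega$. Since $\beta$ is continuous, it is $C^1$ across $0$ and $C^2$ on each closed side. The jump comes only from the second sum in \eqref{eq:betass},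 whose $i$-th term tends to $-\gamma\theta_i\langle g_i,\omega\rangle$ with $g_i=\nabla\ell_{k^+}-\nabla\ell_{k^-}$.

We know that $g_i=\epsilon a_i^*$ with $\epsilon=\pm1$. The function $t\mapsto c(s\omega+t\omega^*)$ is convex, so its slope does not decrease at the crossing: $0\le\langle g_i,\omega^*\rangle=\epsilon\langle a_i,\omega\rangle$. Thus $\epsilon=\operatorname{sgn}\langle\omega,a_i\rangle$. Since $\langle a_i^*,\omega\rangle=-\langle a_i,\omega^*\rangle$, the $i$-th term tends to $\gamma\langle\omega^*,a_i\rangle^2/|\langle\omega,a_i\rangle|$. It occurs at $0+$ if $\langle\omega,a_i\rangle>0$ and at $0-$ if $\langle\omega,a_i\rangle<0$, so in both cases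
\begin{equation}\label{eq:raycontribution}
\text{the ray of }a_i\text{ contributes}\quad\gamma\,\frac{\langle\omega^*,a_i\rangle^2}{\langle\omega,a_i\rangle}\quad\text{to }[\beta_{ss}](\omega).
\end{equation}
With $\omega^*=(-\omega_2,\omega_1)$ the sum of the three contributions is
\[
\gamma\Big(-\frac{\omega_2^2}{\omega_1}-\frac{\omega_1^2}{\omega_2}+\frac{(\omega_1-\omega_2)^2}{\omega_1+\omega_2}\Big)=\gamma\,\frac{-(\omega_1^3+\omega_2^3)(\omega_1+\omega_2)+\omega_1\omega_2(\omega_1-\omega_2)^2}{p(\omega)} .
\]
In the numerator the terms $\omega_1^3\omega_2$ and $\omega_1\omega_2^3$ cancel, and what remains is $-\omega_1^4-2\omega_1^2\omega_2^2-\omega_2^4=-|\omega|^4=-1$.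
\end{proof}

\begin{remark}
A single straight ridge, such as that of $\max(0,y_1)$, gives no jump: the two opposite rays $\pm a_2$ make opposite contributions of the form \eqref{eq:raycontribution}. This is why three ridges meeting at a point are used. The value $-\gamma/p$ has a short explanation. We have $\partial_1c=\mathbf 1_{\Sigma_1}$, and $\Sigma_1$ is the cone spanned by $a_2,a_3$, whose determinant is $1$; so $\partial_{a_2}\partial_{a_3}\mathbf 1_{\Sigma_1}=\delta_0$ and $\partial_{a_1}\partial_{a_2}\partial_{a_3}c=-\delta_0$. Integration over the lines $\langle\omega,y\rangle=s$ turns $\partial_a$ into $\langle\omega,a\rangle\partial_s$, so formally $p(\omega)\partial_s^3\beta=-\delta(s)$ for $\phi=c$.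
\end{remark}

\section{Density: proof of Theorem~\ref{thm:main}}\label{sec:density}

Given a body, we first replace it by a nearby smooth, strongly convex body that is not an ellipsoid. Strong convexity leaves room for a perturbation, and being different from an ellipsoid provides a plane $Q$ on which $h^2$ is not a quadratic form. Then we graft a corner. Convexity will be checked through Hessians away from the origin, which suffices by the following observation.

\begin{lemma}\label{lem:locconv}
A continuous function on $\mathbb R^d$, $d\ge2$, that is locally convex on $\mathbb R^d\setminus\{0\}$ is convex.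
\end{lemma}

\begin{proof}
On a segment that misses $0$, the function is a locally convex function of one variable, hence convex. If $0\in[x,y]$, choose $x_j\to x$, $y_j\to y$ with $0\notin[x_j,y_j]$ and pass to the limit in the convexity inequality.
\end{proof}

We call a norm \emph{Euclidean} if its square is a quadratic form, that is, if its unit ball is an ellipsoid.

\begin{lemma}\label{lem:base}
\begin{itemize}
\item[(a)] Every norm is the uniform limit on $S^{d-1}$ of norms in $\mathcal S$.
\item[(b)] Every Euclidean norm is the $C^1(S^{d-1})$-limit of norms in $\mathcal S$ that are not Euclidean.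
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\varphi_\eta\ge0$ be smooth functions on $SO(d)$ with integral $1$ with respect to the Haar measure and with supports shrinking to the identity as $\eta\to0$. For a body $K$ put
\[
N_\eta(x)=\int_{SO(d)}\|gx\|_K\,\varphi_\eta(g)\,dg+\eta|x| .
\]
This is a norm, and $N_\eta\to\|\cdot\|_K$ uniformly on $S^{d-1}$ because $\|\cdot\|_K$ is Lipschitz. With a local rotation field, $x=|x|k(x)x_0$, and by the invariance of the Haar measure the integral equals $|x|\int\|gx_0\|_K\,\varphi_\eta(gk(x)^{-1})\,dg$, which is smooth in $x$. By homogeneity the integral is $C^\infty$ off $0$, and it is convex, so its Hessian is positive semidefinite. The Hessian of $|x|$ is the form $(|v|^2-\langle v,x\rangle^2/|x|^2)/|x|$, which is positive for $v\notin\mathbb Rx$. So $N_\eta\in\mathcal S$.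

(b) Let $N$ be Euclidean; it is a linear image of $|\cdot|$ and so belongs to $\mathcal S$. Let $\psi\not\equiv0$ be even, homogeneous of degree $1$, $C^\infty$ off $0$, and zero on a nonempty open cone. By compactness there are $\kappa>0$ and $C$ with $D^2N(x)[v,v]\ge\kappa$ and $|D^2\psi(x)[v,v]|\le C$ for unit vectors $v\perp x$. By Euler's relation, $x$ lies in the kernel of the Hessian at $x$ of every $1$-homogeneous function. So for $0<t<\kappa/C$ the Hessian of $N+t\psi$ at $x$ is positive semidefinite with kernel $\mathbb Rx$, first for $|x|=1$ and then for $x\neq0$ by homogeneity. For small $t$ the function $N+t\psi$ is also positive off $0$, hence a norm in $\mathcal S$ by Lemma~\ref{lem:locconv}. If $(N+t\psi)^2$ were a quadratic form, it would agree with the quadratic form $N^2$ on an open set, hence everywhere, and $\psi\equiv0$.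
\end{proof}

\begin{lemma}\label{lem:plane}
If the body $K$ is not an ellipsoid, there are linearly independent $u,v\in\mathbb R^d$ with
\begin{equation}\label{eq:parallelogram}
h_K(u+v)^2+h_K(u-v)^2\ne2h_K(u)^2+2h_K(v)^2 .
\end{equation}
\end{lemma}

\begin{proof}
First, $q=h_K^2$ is not a quadratic form. Otherwise $q(u)=\langle\Lambda u,u\rangle$ with a positive definite matrix $\Lambda$. By \eqref{eq:transform}, $h_{TB^d}(u)=|T^tu|/(\kappa_n|\det T|)$. Choose $T$ with $TT^t=\sigma\Lambda$, where $\sigma^{d-1}=(\kappa_n^2\det\Lambda)^{-1}$. Then $h_{TB^d}(u)^2=\sigma\langle\Lambda u,u\rangle/(\kappa_n^2\sigma^d\det\Lambda)=q(u)$. By Funk's section theorem \cite[Theorem 7.2.6]{Gardner}, origin-symmetric star bodies whose sections by all hyperplanes through $0$ have equal volumes coincide. So $K=TB^d$, a contradiction.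

Second, suppose that equality holds in \eqref{eq:parallelogram} for all $u,v$. The argument of Jordan and von Neumann then shows that $q$ is a quadratic form; it needs only continuity and homogeneity, and no triangle inequality. Put $b(u,v)=\frac14(q(u+v)-q(u-v))$. This function is symmetric and continuous, $b(0,v)=0$, and $b(u,u)=q(u)$. Subtracting the parallelogram identities for the pairs $(u+v,u')$ and $(u-v,u')$ gives $b(u+u',v)+b(u-u',v)=2b(u,v)$. For $u'=u$ this is $b(2u,v)=2b(u,v)$, and so $b(u+u',v)+b(u-u',v)=b(2u,v)$, which says that $b$ is additive in the first variable. A continuous additive function is linear, so $b$ is bilinear.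

Hence \eqref{eq:parallelogram} holds for some $u,v$. They are linearly independent, since for multiples of one vector equality holds by homogeneity.
\end{proof}

Now let $N_0\in\mathcal S$ have the unit ball $K_0$, and let orthonormal coordinates $(x,z)$ be given. Put $G_0(y)=N_0(y,1)$ and $F_0=1/G_0$ on $\mathbb R^n$. By \eqref{eq:section} the natural quantity to perturb is $F_0^n$. The norm is a decreasing function of $F^n$, so a convex corner of the norm corresponds to \emph{subtracting} a multiple of $c$. Choose $\chi_1\in C_c^\infty(\mathbb R^2)$ with $0\le\chi_1\le1$ and $\chi_1=1$ for $|y'|\le1$, and $0\le\chi_2\in C_c^\infty(\mathbb R^{n-2})$ with $\int\chi_2=1$. Let $\chi(y)=\chi_1(y')\chi_2(y'')$, and $\chi=\chi_1$ if $n=2$. Let $c_j$ be the convolution of $c$ with a smooth probability density supported in the disk of radius $1/j$. Then $c_j$ is smooth and convex, $|\nabla c_j|\le1$ and $|c_j-c|\le1/j$, because $c$ is convex and $1$-Lipschitz. We regard $c$ and $c_j$ as functions of $y'$ on $\mathbb R^n$ and put, with $\Psi(t)=t^{-1/n}$,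
\[
g_0=F_0^n,\qquad G_\varepsilon=\Psi(g_0-\varepsilon c\chi),\qquad G_{\varepsilon,j}=\Psi(g_0-\varepsilon c_j\chi).
\]
On the compact set $\operatorname{supp}\chi$ the function $g_0$ has a positive lower bound and $c\chi$, $c_j\chi$ are bounded uniformly in $j$, so for small $\varepsilon>0$ the arguments of $\Psi$ stay there in a fixed compact subset of $(0,\infty)$. Outside $\operatorname{supp}\chi$ both functions equal $\Psi(g_0)=G_0$. Define
\[
N_\varepsilon(x,z)=|z|\,G_\varepsilon(x/z),\qquad N_{\varepsilon,j}(x,z)=|z|\,G_{\varepsilon,j}(x/z)\qquad(z\ne0),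
\]
and let both functions equal $N_0$ on $\{z=0\}$.

\begin{lemma}\label{lem:graft}
There are $\varepsilon_0>0$ and $C$ such that for $0<\varepsilon\le\varepsilon_0$ and all $j$: $N_{\varepsilon,j}\in\mathcal S$; the $C^1(S^{d-1})$-distance from $N_{\varepsilon,j}$ to $N_0$ is at most $C\varepsilon$; $N_{\varepsilon,j}\to N_\varepsilon$ uniformly on $S^{d-1}$ as $j\to\infty$; and $N_\varepsilon$ is a norm with $|N_\varepsilon-N_0|\le C\varepsilon$ on $S^{d-1}$.
\end{lemma}

\begin{proof}
The Hessian of $c_j$ is not bounded uniformly in $j$; the point is that it enters with a favorable sign. Since $(m,0)\notin\mathbb R(y,1)$ for $m\ne0$, strong convexity gives $D^2G_0(y)[m,m]=D^2N_0(y,1)[(m,0),(m,0)]>0$. So $D^2G_0$ is positive definite everywhere, and $D^2G_0\ge\kappa\operatorname{Id}$ on $\operatorname{supp}\chi$ with $\kappa>0$. Let $g=g_0-\varepsilon c_j\chi$. On $\operatorname{supp}\chi$, with bounds uniform in $j$, we have $g-g_0=O(\varepsilon)$, $\nabla g-\nabla g_0=O(\varepsilon)$ and $D^2g=D^2g_0-\varepsilon\chi D^2c_j+O(\varepsilon)$, because in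
\[
D^2(c_j\chi)=\chi D^2c_j+\nabla c_j\otimes\nabla\chi+\nabla\chi\otimes\nabla c_j+c_jD^2\chi
\]
all terms but the first are bounded. We compare $D^2\Psi(g)=\Psi'(g)D^2g+\Psi''(g)\nabla g\otimes\nabla g$ with the same formula for $g_0$. Since $\Psi'<0$,
\[
D^2G_{\varepsilon,j}=D^2G_0+E+\varepsilon|\Psi'(g)|\,\chi D^2c_j,\qquad|E|\le C_1\varepsilon,
\]
with $C_1$ independent of $j$. The last term is positive semidefinite, as $\chi\ge0$ and $c_j$ is convex. For $\varepsilon\le\kappa/(2C_1)$ we get $D^2G_{\varepsilon,j}\ge\frac\kappa2\operatorname{Id}$ on $\operatorname{supp}\chi$, so $G=G_{\varepsilon,j}$ has a positive definite Hessian on all of $\mathbb R^n$.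

The function $N=N_{\varepsilon,j}$ is even, $1$-homogeneous and positive off $0$. If $\operatorname{supp}\chi\subset\{|y|\le R\}$, then $N=N_0$ on the open cone $\{|x|>R|z|\}$, which together with $\{z\ne0\}$ covers $\mathbb R^d\setminus\{0\}$. So $N$ is $C^\infty$ off $0$ and continuous at $0$. Let $z>0$, $y=x/z$, and let $(\xi,\zeta)\in\mathbb R^n\times\mathbb R$ be a direction, $m=\xi-\zeta y$. Then $(x+\tau\xi)/(z+\tau\zeta)=y+\tau m/(z+\tau\zeta)$, and Taylor's formula gives
\[
N(x+\tau\xi,z+\tau\zeta)=(z+\tau\zeta)G(y)+\tau\langle\nabla G(y),m\rangle+\frac{\tau^2}{2z}D^2G(y)[m,m]+o(\tau^2).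
\]
Thus $D^2N(x,z)[(\xi,\zeta),(\xi,\zeta)]=z^{-1}D^2G(y)[m,m]$, which is positive unless $m=0$, that is, unless $(\xi,\zeta)\in\mathbb R(x,z)$. By evenness the same holds for $z<0$, and near $\{z=0\}\setminus\{0\}$ it holds because $N=N_0$. By Lemma~\ref{lem:locconv}, $N$ is convex, so $N\in\mathcal S$.

The difference $G-G_0=\Psi(g)-\Psi(g_0)$ vanishes for $|y|>R$ and is $O(\varepsilon)$ together with its gradient, uniformly in $j$. The terms of order $0$ and $1$ in the last display show that $N=zG(y)$ and $\nabla N=(\nabla G(y),\,G(y)-\langle\nabla G(y),y\rangle)$ for $z>0$, and likewise for $N_0$ and $G_0$. This gives the $C^1$-bound. From $|c_j-c|\le1/j$ we get $G_{\varepsilon,j}\to G_\varepsilon$ uniformly, hence $N_{\varepsilon,j}\to N_\varepsilon$ uniformly on $S^{d-1}$. As a limit of norms, $N_\varepsilon$ is convex, even and $1$-homogeneous; it is positive off $0$ by definition; and it inherits the bound $C\varepsilon$.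
\end{proof}

Let $K_\varepsilon$ be the unit ball of $N_\varepsilon$. By the lemma, $K_\varepsilon\to K_0$ as $\varepsilon\to0$.

\begin{proposition}\label{prop:notIG}
Let $N_0\in\mathcal S$ be not Euclidean. There are orthonormal coordinates in which $K_\varepsilon$ is not IG for all sufficiently small $\varepsilon>0$.
\end{proposition}

\begin{proof}
Take $u,v$ for $K_0$ from Lemma~\ref{lem:plane}, and choose orthonormal coordinates in which $Q$ is spanned by $u$ and $v$; the last basis vector is $w$, which exists because $d\ge3$. By \eqref{eq:hconv}, inequality \eqref{eq:parallelogram} persists for $K_\varepsilon$ if $\varepsilon$ is small. A quadratic form satisfies the parallelogram law, so $h_{K_\varepsilon}^2$ is not a quadratic form on $Q$. It remains to verify the assumptions of Proposition~\ref{prop:criterion} for $K_\varepsilon$, with $X=X_0$.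

For $K_\varepsilon$ we have $F^n=G_\varepsilon^{-n}=F_0^n-\varepsilon c\chi$. By \eqref{eq:section} and $\int\chi_2=1$,
\[
A(\omega,s)=A_{K_0}(\omega-sw)-\frac{2\varepsilon}n\,W(\omega,s),\qquad W(\omega,s)=\int_{\mathbb R}(c\chi_1)(s\omega+t\omega^*)\,dt .
\]
The first term is $C^\infty$ in $(\omega,s)$ by \eqref{eq:polar}; it is jump-regular with jump $0$. We split $W$ at $|t|=\frac12$. In the part $|t|\le\frac12$ we have $\chi_1=1$ for $|s|\le\frac12$, so Lemma~\ref{lem:corner} applies with $r=1$, $\phi=c$, $\phi_k=\ell_k$, $b=0$, $\gamma=1$: this part is jump-regular on $S^1\setminus X_0$ with jump $-1/p$. For the rest let $I'\subset S^1\setminus X_0$ be compact and $s_0|\theta_i|<\frac12$ on $I'$ for all $i$. By \eqref{eq:theta}, for $\omega\in I'$ and $|s|\le s_0$ the rays are met only at $|t|<\frac12$. So the points $s\omega+t\omega^*$ with $|s|\le s_0$, $t\ge\frac12$ stay in one sector $\Sigma_k$, where the integrand is the smooth compactly supported function $\ell_k\chi_1$; the same holds for $t\le-\frac12$. This part of $W$ is therefore $C^\infty$ in $s\in[-s_0,s_0]$, with bounds uniform in $\omega\in I'$.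 Altogether $A$ is jump-regular on $S^1\setminus X_0$ and $[A_{ss}]=(2\varepsilon/n)/p$. By Proposition~\ref{prop:criterion}, $K_\varepsilon$ is not IG.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Openness is Corollary~\ref{cor:closed}. Let $K$ be a body and $U$ an open Hausdorff neighborhood of $K$. By Lemma~\ref{lem:base}, $U$ contains a body $K_0$ whose norm lies in $\mathcal S$ and is not Euclidean. For small $\varepsilon$ the body $K_\varepsilon$ of Proposition~\ref{prop:notIG} lies in $U$ and is not IG. So the bodies that are not IG are dense in the Hausdorff metric. The map that sends a body $K$ to the class of $(\mathbb R^d,\|\cdot\|_K)$ is continuous and onto, so it maps this dense set onto a dense set.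
\end{proof}

\section{Polytopes: proof of Theorem~\ref{thm:poly}}\label{sec:poly}

A vertex in exactly three facets is already a corner of the required type. Two things differ from the last section. The other edges and vertices of $P$ create further singular directions, which are collected in $X$; and the conclusion of the criterion is contradicted by an algebraic argument, since $A_P$ is piecewise rational.

\begin{proof}[Proof of (a)]
The norm of $P$ is the maximum of the distinct linear functionals $N_1,\dots,N_l$ for which $\{N_k=1\}$ are the facet planes. Let the vertex $w$ lie exactly in the facets belonging to $N_1,N_2,N_3$. These functionals are linearly independent, because the facet planes through a vertex intersect only in that vertex. We use the linear coordinates $x_1=N_1-N_3$, $x_2=N_2-N_3$, $z=N_3$ and the Euclidean structure in which they are orthonormal. Then $w=(0,0,1)$. All other $N_k$ are less than $1$ at $w$, so near $w$ the norm is $\max(z,z+x_1,z+x_2)$. With $n=2$ this says that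
\[
1/F(y)=1+c(y)\qquad\text{for }|y|<r,
\]
with some $r<1$. Globally $1/F=\max_k\alpha_k$ with the distinct affine functions $\alpha_k(y)=N_k(y,1)$, and $1/F(y)\ge\kappa(1+|y|)$ with $\kappa>0$, since all norms on $\mathbb R^3$ are equivalent. By \eqref{eq:section}, $A(\omega,s)=\int_{\mathbb R}F(s\omega+t\omega^*)^2\,dt$.

Each set $\{\alpha_k=\alpha_{k'}\}$, $k\ne k'$, is a line or empty. Let $\mathcal L$ be the finite set of these lines and $V$ the finite set of intersection points of distinct lines of $\mathcal L$. Let $X$ be the finite symmetric set of all $\omega\in S^1$ that are perpendicular to the direction of some line of $\mathcal L$ or to some nonzero point of $V$. The lines $\{y_1=0\}$, $\{y_2=0\}$, $\{y_1=y_2\}$ belong to $\mathcal L$, so $X\supset X_0$. Let $I=S^1\setminus X$.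

\emph{Jump-regularity.} Choose $t_0<r$ smaller than half the distance from $0$ to each line of $\mathcal L$ that does not pass through $0$. The part $|t|\le t_0$ of the integral is covered by Lemma~\ref{lem:corner} with $\phi=(1+c)^{-2}$, $\phi_k=(1+\ell_k)^{-2}$, $\nabla\phi_k(0)=-2\nabla\ell_k$, so $b=0$, $\gamma=-2$, and the jump is $2/p$. We show that the part $|t|\ge t_0$ is smooth. Every compact subset of $I$ is covered by finitely many compact arcs in $I$, so let $I'\subset I$ be a compact arc. A line $L=\{\langle b_L,y\rangle=\gamma_L\}$ of $\mathcal L$ is not parallel to $\omega^*$ for $\omega\in I'$, so $t\mapsto s\omega+t\omega^*$ crosses it at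
\[
t_L(\omega,s)=\frac{\gamma_L-s\langle b_L,\omega\rangle}{\langle b_L,\omega^*\rangle},
\]
where the denominator does not vanish on $I'$. For $\omega\in I'$ and $|s|\le s_0$ with $s_0$ small, the lines through $0$ have $|t_L|<t_0$, and the other lines have $|t_L|>t_0$, since the points with $|t|\le t_0$ are too close to $0$ to lie on them. For distinct lines $L,L'$ not through $0$ we have $t_L\ne t_{L'}$ at $s=0$, for otherwise $t_L\omega^*$ would be a nonzero point of $V$ perpendicular to $\omega$; by compactness this persists on $I'\times[-s_0,s_0]$ for small $s_0$. This set is connected, so these $t_L$ and $\pm t_0$ keep their order on it. They cut $\{|t|\geq t_0\}$ into intervals. The triples $(\omega,s,t)$ with $t$ in the interior of a given interval form a connected set on which no two $\alpha_k$ agree, so the same $\alpha_k$ attains the maximum throughout. Write $\alpha(t)=\alpha_k(s\omega+t\omega^*)$ and $\alpha'=\langle\nabla\alpha_k,\omega^*\rangle$. On the interval, $\alpha=1/F\ge\kappa(1+|t|)$, and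
\begin{equation}\label{eq:rational}
\int_{t_1}^{t_2}\frac{dt}{\alpha^2}=\frac{t_2-t_1}{\alpha(t_1)\alpha(t_2)},\qquad\int_{t_1}^{\infty}\frac{dt}{\alpha^2}=\frac1{\alpha'\alpha(t_1)},\qquad\int_{-\infty}^{t_2}\frac{dt}{\alpha^2}=\frac{-1}{\alpha'\alpha(t_2)},
\end{equation}
where $|\alpha'|\ge\kappa$ on the unbounded intervals by the lower bound for $\alpha$. These are rational functions of $(\omega,s)$ whose denominators do not vanish on the compact set $I'\times[-s_0,s_0]$, so they are smooth there with bounded derivatives. Hence $A$ is jump-regular on $I$ and $[A_{ss}]=2/p$, in agreement with the computation for the cube.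

\emph{The contradiction.} If $P$ were IG, then $q=h_P^2|_Q$ would be a quadratic form by Proposition~\ref{prop:criterion}, positive definite since $h_P>0$ off $0$. The identity $A_P(\omega)=\int_{\mathbb R}F(t\omega^*)^2\,dt$ holds for all $\omega\in Q\setminus\{0\}$, as both sides are homogeneous of degree $-1$. Let $\omega$ vary in the open cone over the interior of $I'$. The crossing parameters are $0$ and the numbers $\gamma_L/\langle b_L,\omega^*\rangle$ with $\gamma_L\neq0$; as above they keep their order, and between them a fixed $\alpha_k$ is active. By \eqref{eq:rational}, $A_P=U_1/U_2$ on this cone with nonzero polynomials $U_1,U_2$ in $(\omega_1,\omega_2)$. So $qU_1^2=U_2^2$ on an open set, hence in $\mathbb R[\omega_1,\omega_2]$. The polynomial $q$ is irreducible, since a factor of degree one would vanish on a whole line, whereas $q$ vanishes only at $0$. By unique factorization, $q$ occurs with odd multiplicity on the left and with even multiplicity on the right, which is impossible.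
\end{proof}

\begin{proof}[Proof of (b) and of the last statement]
For $0\ne u\in\mathbb R^3\times0$ we have $(P\times K')\cap u^\perp=(P\cap u^\perp)\times K'$, so $h_{P\times K'}(u)=h_P(u)/\lambda_{d-3}(K')$. If $P\times K'$ were IG, then \eqref{eq:rep}, restricted to $u\in\mathbb R^3\times0$, would read $h_P(u)=\lambda_{d-3}(K')\int|\langle u,V(v)\rangle|\,\rho(dv)$, where $V$ is the projection to $\mathbb R^3$. Renormalization gives \eqref{eq:rep} for $P$, contradicting (a). The cube $[-1,1]^3$ is simple, and $[-1,1]^d=[-1,1]^3\times[-1,1]^{d-3}$ for $d>3$. So $\ell_\infty^d$ is not IG, and Corollary~\ref{cor:closed} provides the neighborhood.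
\end{proof}

\section{Smooth norms: proof of Theorem~\ref{thm:top}}\label{sec:smooth}

Part (a) says that the corner may be rounded off. Its effect on first derivatives is of order $\varepsilon$, while second derivatives become large.

\begin{proof}[Proof of (a)]
Convergence in $C^1(S^{d-1})$ implies uniform convergence, so openness follows from Corollary~\ref{cor:closed}. For density let $N_0\in\mathcal S$. By Lemma~\ref{lem:base}(b) we may assume that $N_0$ is not Euclidean. Choose coordinates as in Proposition~\ref{prop:notIG} and fix a small $\varepsilon>0$ such that $K_\varepsilon$ is not IG. By Lemma~\ref{lem:graft}, the unit balls of the norms $N_{\varepsilon,j}\in\mathcal S$ converge to $K_\varepsilon$, so by Corollary~\ref{cor:closed} they are not IG for large $j$. Their $C^1(S^{d-1})$-distance from $N_0$ is at most $C\varepsilon$ with $C$ independent of $j$ and $\varepsilon$.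
\end{proof}

For part (b) we solve \eqref{eq:rep} for $\rho$. We recall the tools. Let $f=\sum_mf_m$ be the expansion of a function on $S^{d-1}$ into spherical harmonics $f_m$ of degree $m$; $f$ is even if and only if $f_m=0$ for odd $m$. The Sobolev space $H^s$ has the norm $(\sum_m(1+m)^{2s}\|f_m\|_{L^2}^2)^{1/2}$, and $H^s_e$ denotes its even part. We use three standard facts: $C^k\subset H^k$ continuously for integers $k\ge0$; $H^s\subset C(S^{d-1})$ continuously for $s>(d-1)/2$, and $\bigcap_sH^s=C^\infty$; and for $t>(d-1)/2$ the space $H^t$ is a Banach algebra under pointwise multiplication, up to an equivalent norm. By the Neumann series, $g\mapsto1/g$ is then continuous in $H^t$ near $g=1$.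

The spherical Laplacian $\Delta_S$ multiplies $f_m$ by $-m(m+d-2)$. So $\square=\Delta_S+(d-1)$ multiplies $f_m$ by $-(m-1)(m+d-1)$; it maps $H_e^t$ continuously to $H_e^{t-2}$ and is injective on even functions. From the polar form $\Delta=\partial_r^2+\frac{d-1}r\partial_r+\frac1{r^2}\Delta_S$ of the Euclidean Laplacian, $\Delta(rf(\theta))=r^{-1}\square f(\theta)$. The spherical Radon transform $R$ assigns to $f$ the function $Rf(u)$, the average of $f$ over $S^{d-1}\cap u^\perp$. On harmonics of even degree $m$ it acts as multiplication by a real number $r_m$ with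
\[
|r_m|=\frac{\Gamma(\frac{d-1}2)\,\Gamma(\frac{m+1}2)}{\sqrt\pi\,\Gamma(\frac{m+d-1}2)}
\]
\cite[Chapter 3]{Groemer}. These numbers are nonzero and comparable to $(1+m)^{-(d-2)/2}$, so $R:H_e^s\to H_e^{s+(d-2)/2}$ is an isomorphism for every $s$. Being diagonal with real entries, $R$ is symmetric on even functions and commutes with $\square$. Finally let $\mathcal C\psi(u)=\int_{S^{d-1}}|\langle u,v\rangle|\,\psi(v)\,dv$, and let $|S^{d-2}|$ be the total measure of $S^{d-2}$.

\begin{lemma}\label{lem:cosine}
For smooth even $\psi$ on $S^{d-1}$, the function $\mathcal C\psi$ is smooth and even on $S^{d-1}$, and $\square\,\mathcal C\psi=2|S^{d-2}|\,R\psi$.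
\end{lemma}

\begin{proof}
With a local rotation field, $\mathcal C\psi(u)=|u|\int|\langle x_0,v\rangle|\,\psi(k(u)v)\,dv$, so the $1$-homogeneous function $\mathcal C\psi$ is smooth on $\mathbb R^d\setminus\{0\}$. Let $\zeta(r\theta)=a(r)b(\theta)$ with $0\le a\in C_c^\infty((0,\infty))$, $a\not\equiv0$, and $b$ smooth and even; put $\bar a=\int a(r)r^{d-2}dr>0$. For a unit vector $v$, the identity $\frac{d^2}{dt^2}|t|=2\delta$ in the direction of $v$ gives $\int\Delta\zeta(u)\,|\langle u,v\rangle|\,du=2\int_{v^\perp}\zeta\,d\lambda_{d-1}=2\bar a\,|S^{d-2}|\,Rb(v)$. Integrating against $\psi(v)\,dv$ and using the symmetry of $R$, we get $\int\Delta\zeta\cdot\mathcal C\psi\,du=2\bar a\,|S^{d-2}|\int b\,R\psi\,d\theta$. Integration by parts shows that the left side equals $\int\zeta\,\Delta\mathcal C\psi\,du=\bar a\int b\,\square\,\mathcal C\psi\,d\theta$. Since $b$ is an arbitrary smooth even function and both $R\psi$ and $\square\,\mathcal C\psi$ are even, the identity follows.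
\end{proof}

\begin{proof}[Proof of (b)]
Let $N\in\mathcal S$ have the unit ball $K$, and let $f=N^{-(d-1)}$ on $S^{d-1}$. By \eqref{eq:polar},
\[
h_K=\frac{d-1}{|S^{d-2}|}\,\frac1{Rf}\qquad\text{on }S^{d-1}.
\]
Put $\Theta(f)=R^{-1}\square(1/Rf)$. The function $f$ is smooth, even and positive, hence so are $Rf$ and $1/Rf$, and $\psi=\Theta(f)$ lies in all spaces $H_e^s$, so it is smooth and even. By Lemma~\ref{lem:cosine}, $\square\,\mathcal C\psi=2|S^{d-2}|\,\square(1/Rf)$, and the injectivity of $\square$ on even functions gives $\mathcal C\psi=2|S^{d-2}|/Rf$. Therefore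
\[
h_K(u)=\frac{d-1}{2|S^{d-2}|^2}\int_{S^{d-1}}|\langle u,v\rangle|\,\Theta(f)(v)\,dv ,
\]
and by Lemma~\ref{lem:rep}, $K$ is IG as soon as $\Theta(f)\ge0$.

Let $k>(d+3)/2$ be an integer and $t=k+(d-2)/2>(d-1)/2$. Near $f=1$, where $Rf$ is near $R1=1$, the map $\Theta$ is continuous as the composition
\[
H_e^k\xrightarrow{\ R\ }H_e^t\xrightarrow{\ 1/\cdot\ }H_e^t\xrightarrow{\ \square\ }H_e^{t-2}\xrightarrow{\ R^{-1}\ }H_e^{k-2}\subset C(S^{d-1});
\]
the last inclusion holds because $k-2>(d-1)/2$, and this is where the bound on $k$ is used. Also $\Theta(1)=d-1>0$. If $N$ is $C^k$-close to the Euclidean norm, then $f$ is $C^k$-close to $1$ by the chain rule, hence $H^k$-close, and $\Theta(f)>0$.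
\end{proof}

\begin{remark}\label{rem:linear}
Let $N=1+\varepsilon\psi$ on $S^{d-1}$ with $\psi$ smooth and even. Then $f=1-(d-1)\varepsilon\psi+O(\varepsilon^2)$ and $1/Rf=1+(d-1)\varepsilon R\psi+O(\varepsilon^2)$. Since $R$ commutes with $\square$, we get $\Theta(f)=(d-1)(1+\varepsilon\,\square\psi)+O(\varepsilon^2)$. To first order at the Euclidean norm, the transforms $R$ and $R^{-1}$ cancel, and the density of $\rho$ changes by a positive multiple of $\square\psi$, the trace of the Hessian of the $1$-homogeneous extension of $\psi$. A perturbation that adds curvature to the norm thus adds mass to $\rho$. This is consistent with Proposition~\ref{prop:criterion}, which excludes a corner only when $h_K^2|_Q$ is not a quadratic form.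
\end{remark}

\begin{thebibliography}{9}

\bibitem{AIM}
\emph{Averaging with Invariant Measures},
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-540-78859-1\_5.pdf},
doi:10.1007/978-3-540-78859-1\_5.

\bibitem{Gardner}
Gardner, \emph{Geometric Tomography}.

\bibitem{Groemer}
Groemer, \emph{Geometric Applications of Fourier Series and Spherical Harmonics}.

\bibitem{SW}
Schneider and Weil, \emph{Stochastic and Integral Geometry}.

\end{thebibliography}
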